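# Few values of $[y,{}_nv]$ generate a small subgroup

## 1. "Few values, small subgroup" on three examples

A *group-word* $w=w(x_1,\dots,x_d)$ is a nontrivial element of the free group on $x_1,\dots,x_d$. For a group $G$ let $G_w$ be the set of all values $w(g_1,\dots,g_d)$, $g_i\in G$, and let $w(G)=\langle G_w\rangle$ be the verbal subgroup. For instance, if $w=x^2$ and $G=S_3$, then $G_w$ consists of $1$ and the two $3$-cycles, and $w(G)=A_3$.

**Definition (conciseness).** The word $w$ is *concise* in a class $\mathcal C$ of groups if $w(G)$ is finite for every $G\in\mathcal C$ with $G_w$ finite. It is *boundedly concise* in $\mathcal C$ if for every positive integer $m$ there is a number $\nu(w,m)$ such that every $G\in\mathcal C$ with $|G_w|\le m$ satisfies $|w(G)|\le\nu(w,m)$.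

Commutators are left-normed, $[a,b]=a^{-1}b^{-1}ab$ and $[a_1,\dots,a_{r+1}]=[[a_1,\dots,a_r],a_{r+1}]$. We write $a^b=b^{-1}ab$. For a word $v=v(x_1,\dots,x_k)$ and a further variable $y$ put $[y,{}_0v]=y$ and $[y,{}_nv]=[[y,{}_{n-1}v],v]$; this is a word in $k+1$ variables. We use $[y,{}_nu]$ in the same way for group elements.

**Definition (weakly rational).** A word $v$ is *weakly rational* if for every finite group $G$ and every integer $e$ coprime to $|G|$ the set $G_v$ is closed under taking $e$th powers.

For example $v=x^r$ is weakly rational, since $(g^r)^e=(g^e)^r$. The words $[\dots[x_1^{n_1},x_2]^{n_2},\dots,x_k]^{n_k}$ with positive $n_i$ are weakly rational, in particular the lower central words $[x_1,\dots,x_k]$; we quote this and do not use it.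

The question (from the source with doi:10.22108/ijgt.2020.120132.1584) is whether the following holds.

**Conjecture.** Let $k,n$ be positive integers and $v=v(x_1,\dots,x_k)$ a weakly rational word. Then the word $[y,{}_nv]$ is boundedly concise in residually finite groups.

The source records two neighboring results: $[v,{}_ny]$ is boundedly concise in residually finite groups for weakly rational $v$, and so is $[y,{}_nv^m]$ when $v=[x_1,\dots,x_k]$.

The answer one would first guess is *yes*. One might even guess that $v$ hardly matters: the word enters only through its set $U$ of values, and $[y,{}_nv]$ has the value set $S=\{[y,{}_nu]:y\in G,\ u\in U\}$. Let us test this.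

**Example 1 (dihedral groups).** Let $G=\langle z,t\rangle$ with $z$ of order $N$, $t^2=1$, $z^t=z^{-1}$, and let $U=G$ (that is, $v=x_1$). If $u$ is a rotation, then $[y,u]=(u^y)^{-1}u$ is $1$ or $u^2$, and $[u^2,u]=1$. If $u$ is a reflection, then $[z^i,u]=z^{-i}(z^i)^u=z^{-2i}$, so $[z^i,{}_nu]=z^{(-2)^ni}$. If $y$ is also a reflection and $yu=z^i$, then $[y,u]=(yu)^2=z^{2i}$, so $[y,{}_nu]=z^{2i(-2)^{n-1}}$. Altogether $S=\langle z^{2^n}\rangle$. Here $S$ is itself a subgroup, and $|\langle S\rangle|=|S|$.

**Example 2 ($n=1$, a value commuting with $u$).** Let $G$ be finite, $U$ a conjugation-invariant set closed under $e$th powers for $e$ coprime to $|G|$, and $|S|\le m$. Let $c=[y,u]=a^{-1}u$ with $a=u^y$, and suppose that $c$ commutes with $u$. Then $a$ and $u$ commute and $[y,u^e]=a^{-e}u^e=c^e$ for all $e$. So $c^e\in S$ whenever $\gcd(e,|G|)=1$. If $c$ has order $N$, every residue coprime to $N$ is represented by such an $e$, so $\varphi(N)\le m$, and $N$ is bounded in terms of $m$.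

**Example 3 (closure under powers is needed).** Let $G=C_N\wr C_2$ with base group $C_N\times C_N$ written additively, and $U=\{(1,0),(0,1)\}$, a conjugacy class. For $u\in U$ the commutator $[g,u]$ is $u-u^g$, so for $n=1$ we get $S=\{0,(1,-1),(-1,1)\}$. This has at most three elements, but it generates a cyclic group of order $N$. So the guess is false for arbitrary normal subsets. Closing $U$ under coprime powers repairs this example: it puts $(e,-e)$ into $S$ for all $e$ coprime to $2N$, which gives $\varphi(N)$ elements.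

So we keep exactly two properties of the set of $v$-values.

**Definition (rational subset).** A normal (conjugation-invariant) subset $U$ of a finite group $G$ is *rational* if $u^e\in U$ whenever $u\in U$ and $\gcd(e,|G|)=1$.

The transpositions in $S_k$, $k\ge2$, form a rational subset, since $e$ must be odd. The class of a $3$-cycle $u$ in $A_4$ does not: $e=5$ is coprime to $12$ and $u^5=u^{-1}$ is not conjugate to $u$ in $A_4$.

**Theorem A.** For all positive integers $n,m$ there is $\nu(n,m)$ such that: if $G$ is a finite group, $U\subseteq G$ a rational normal subset, and $S=\{[y,{}_nu]:y\in G,\ u\in U\}$ has at most $m$ elements, then $|\langle S\rangle|\le\nu(n,m)$.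

**Theorem B.** If $v$ is weakly rational, $w=[y,{}_nv]$, and $G$ is residually finite with $|G_w|\le m$, then $|w(G)|\le\nu(n,m)$.

So the Conjecture is true, with a bound depending only on $n$ and $m$, not on $v$ or $k$.

**Proof that Theorem A implies Theorem B.** Let $Q$ be a finite quotient of $G$. Then $Q_v$ is a rational normal subset of $Q$. Since $y$ is a variable not occurring in $v$, $Q_w=\{[y,{}_nu]:y\in Q,u\in Q_v\}$. Moreover $Q_w$ and $w(Q)$ are the images of $G_w$ and $w(G)$. So $|w(Q)|\le\nu(n,m)$ by Theorem A. If $w(G)$ had $\nu(n,m)+1$ distinct elements, they would remain distinct in some finite quotient of $G$, a contradiction. $\square$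

**Remark.** If $v$ is weakly rational, so is $v^r$ for $r\ge1$, because $(u^r)^e=(u^e)^r$. So $[y,{}_nv^r]$ is boundedly concise in residually finite groups, with a bound independent of $r$ and $v$. This contains the case $[y,{}_n[x_1,\dots,x_k]^r]$ mentioned above.

It remains to prove Theorem A.

## 2. The commutator $[y,{}_nu]$ and the product $\Theta_n(u,y)$

Groups and operators act on the right, and products of operators are read from left to right. $\gamma_i$ is the lower central series and $I_H$ the augmentation ideal of $\mathbb Z[H]$, spanned additively by the elements $h-1$. Recall that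
$$\gamma_C(H)-1\subseteq I_H^C. \tag{1}$$
Indeed $\{g:g-1\in I_H^i\}$ is a subgroup, since $gh-1=(g-1)h+(h-1)$ and $g^{-1}-1=-g^{-1}(g-1)$; and $[x,y]-1=x^{-1}y^{-1}\bigl((x-1)(y-1)-(y-1)(x-1)\bigr)$ lies in $I_H^{i+1}$ if $x-1\in I_H^i$.

The next lemma has two purposes. Part (a) writes $[y,{}_iu]$ through iterated conjugates. Part (b) rewrites a product that will appear when we differentiate the equation $[y,{}_nu]=1$ with respect to $y$.

**Lemma 1.** Let $u,y$ be units of a ring, $\alpha=u-1$, $x_0=y$, $x_i=[y,{}_iu]$, $b_0=y^{-1}u^{-1}y$, $b_{i+1}=b_i^{-1}u^{-1}b_i$.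

(a) $x_i=u^{-(i-1)}b_{i-1}u^i$ for $i\ge1$ (this holds in any group).

(b) For $n\ge3$ put $\Theta_n(u,y)=\prod_{i=1}^n(u-x_i)$. Then $\Theta_n(u,y)=0$ if and only if $\alpha y\alpha b_0\alpha b_1\alpha\cdots b_{n-3}\alpha=0$.

**Proof.** (a) $x_1=y^{-1}u^{-1}yu=b_0u$. Inductively,
$$x_{i+1}=x_i^{-1}u^{-1}x_iu=u^{-i}b_{i-1}^{-1}u^{i-1}\cdot u^{-1}\cdot u^{-(i-1)}b_{i-1}u^i\cdot u=u^{-i}\,b_{i-1}^{-1}u^{-1}b_{i-1}\,u^{i+1}=u^{-i}b_iu^{i+1}.$$

(b) We have $u-x_{i+1}=u-x_i^{-1}u^{-1}x_iu=x_i^{-1}(1-u^{-1})x_iu=x_i^{-1}u^{-1}\alpha x_iu$. Between two consecutive factors we meet $x_iu\cdot x_{i+1}^{-1}u^{-1}$. As $x_{i+1}^{-1}=u^{-1}x_i^{-1}ux_i$, this equals $ux_iu^{-1}$. Hence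
$$\Theta_n=x_0^{-1}u^{-1}\alpha\Bigl(\prod_{i=0}^{n-2}ux_iu^{-1}\alpha\Bigr)x_{n-1}u .$$
Now $\alpha$ commutes with $u$, so each $u^{-1}\alpha u$ becomes $\alpha$, and
$$\Theta_n=x_0^{-1}\,[\alpha x_0\alpha x_1\cdots\alpha x_{n-2}\alpha]\,u^{-1}x_{n-1}u .$$
Insert (a) in the bracket. After $x_0=y$ and $x_1=b_0u$, each factor $x_i$ ends in $u^i$ and $x_{i+1}$ begins with $u^{-i}$, and these cancel across $\alpha$. The bracket is $\alpha y\alpha b_0\alpha b_1\cdots b_{n-3}\alpha\,u^{n-2}$. All remaining factors are units. $\square$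

**Lemma 2.** If $B$ is an abelian normal subgroup of a group $P$ and $u\in P$ satisfies $[g,{}_nu]=1$ for all $g\in P$, then $(u-1)^n=0$ on $B$.

**Proof.** For $b\in B$ we have $[b,u]=b^{-1}b^u=b^{\,u-1}\in B$, so $[b,{}_nu]=b^{(u-1)^n}$. $\square$

## 3. Reduction to $p$-groups with central values

Two textbook facts are used. *Schur*: if $|K:Z(K)|\le r$, then $|K'|$ is $r$-bounded. *Baer*: left Engel elements of a finite group lie in its Fitting subgroup. Here $u$ is left Engel if for every $g$ some $[g,{}_ku]$ is $1$. A transposition $u$ of $S_3$ is not left Engel: for a $3$-cycle $z$ we have $[z,u]=z^{-2}=z$.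

**Theorem 5.** For all $n,m\ge1$ there is $\mu=\mu(n,m)$ such that: let $p$ be a prime, $G$ a finite group, $U$ a normal subset such that $P=\langle U\rangle$ is a $p$-group and $u^e\in U$ for $u\in U$, $p\nmid e$. Let $S=\{[y,{}_nu]:y\in G,\ u\in U\}$, $|S|\le m$, $S\subseteq Z(P)$. Then $c^\mu=1$ for all $c\in S$.

(Lemmas 3 and 4 are in Section 4.) We now deduce Theorem A from Theorem 5. Let $G,U,S$ be as in Theorem A and $A=\langle S\rangle\lhd G$.

**Step 0: the hypotheses pass to quotients, so bounded normal subgroups may be factored out.** Let $R\lhd G$. If $\gcd(e,|G/R|)=1$, choose by the Chinese remainder theorem $e'\equiv e\bmod|G/R|$ with $e'\equiv1$ modulo each prime dividing $|G|$ but not $|G/R|$. Then $\gcd(e',|G|)=1$, and $\bar u^e=\bar u^{e'}\in\bar U$. The image of $S$ is the corresponding set for $\bar U$. We successively factor out normal subgroups of $(n,m)$-bounded order and keep the notation.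

**Step 1: make $A$ abelian.** $G$ permutes $S$ by conjugation with kernel $C_G(A)$, so $|G/C_G(A)|$ divides $m!$. Hence $|A:Z(A)|\le m!$ and $|A'|$ is $m$-bounded by Schur. Factor out $A'$. Now $A$ is finite abelian and generated by at most $m$ elements, so every subgroup of $A$ is generated by at most $m$ elements.

**Step 2: make $[A,{}_nu]=1$ for $u\in U$.** The set $A^{(u-1)^n}=\{[x,{}_nu]:x\in A\}$ is a subgroup, being the image of an endomorphism of the abelian group $A$, and it is contained in $S$. So its order is at most $m$. The product of these subgroups over $u\in U$ is normal in $G$, has exponent dividing $m!$, and is generated by at most $m$ elements. So its order is at most $(m!)^m$. Factor it out.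

**Step 3: make $[A,\langle U\rangle]=1$.** Let $L=m!$, $u\in U$, and $x=u-1$ on $A$. Then $x^n=0$ by Step 2, and $(1+x)^L=1$, because $u^L\in C_G(A)$. We show $L^jx^{n-j}=0$ for $0\le j\le n-1$. The case $j=0$ is known. If it holds for $j$ and $j+1\le n-1$, multiply $Lx+\binom L2x^2+\cdots=0$ by $L^jx^{n-j-2}$; all terms but $L^{j+1}x^{n-j-1}$ are multiples of $L^jx^{n-j}=0$. For $j=n-1$ we get $L^{n-1}x=0$, so $[A,u]$ has exponent dividing $L^{n-1}$. The product $\prod_{u\in U}[A,u]$ is normal in $G$, and modulo it every $u\in U$ centralizes $A$. So it equals $[A,\langle U\rangle]$, and its order is at most $L^{(n-1)m}$. Factor it out.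

**Step 4: make $\langle U\rangle$ nilpotent.** Since $[y,u]=(u^y)^{-1}u$ and $\langle U\rangle\lhd G$, we have $S\subseteq\langle U\rangle$. So $A\le\langle U\rangle$, and by Step 3 $A\le Z(\langle U\rangle)$. Therefore $[y,{}_{n+1}u]=1$ for all $y\in G$, $u\in U$. By Baer, $\langle U\rangle\le F(G)$ is nilpotent.

**Step 5: pass to one prime at a time.** Let $c\in S$, let $p$ be a prime, $O=O_{p'}(\langle U\rangle)\lhd G$ and $\bar G=G/O$. As $\langle U\rangle$ is nilpotent, $\langle\bar U\rangle$ is a $p$-group, and the $p$-part of $|c|$ is the order of $\bar c$. Also $\bar S\subseteq Z(\langle\bar U\rangle)$ and $|\bar S|\le m$. By Step 0, $\bar U$ is rational in $\bar G$. It is closed under $e$th powers for *every* $e$ with $p\nmid e$: let $p^l$ be the $p$-part of $|\bar G|$, and choose $e'\equiv e\bmod p^l$ with $e'\equiv1$ modulo every other prime dividing $|\bar G|$. Then $e'$ is coprime to $|\bar G|$, and since the order of $\bar u\in\bar U$ divides $p^l$, we get $\bar u^e=\bar u^{e'}\in\bar U$. (If $l=0$, then $\bar U\subseteq\{1\}$.)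 By Theorem 5 the $p$-part of $|c|$ divides $\mu(n,m)$. As $p$ is arbitrary, $c^{\mu(n,m)}=1$. So the abelian group $A$ is generated by at most $m$ elements of order dividing $\mu(n,m)$, and $|A|\le\mu(n,m)^m$. With the bounded subgroups factored out in Steps 1–3, this bounds $|\langle S\rangle|$ in terms of $n$ and $m$, and Theorem A follows from Theorem 5. $\square$

## 4. Polynomial sequences with few values

In the situation of Theorem 5 let $c=[y,{}_nu]$ and $a=u^y\in U$. Example 2 suggests replacing $u$ by $u^e$. For $e\in\mathbb Z$ put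
$$b_0(e)=a^{-e},\qquad b_{i+1}(e)=b_i(e)^{-1}u^{-e}b_i(e),\qquad f(e)=b_{n-1}(e)u^e .$$
By Lemma 1(a) for $u^e$, $[y,{}_nu^e]=u^{-e(n-1)}f(e)u^{e(n-1)}$. If $p\nmid e$, the left side lies in $S\subseteq Z(P)$, so conjugation by powers of $u$ does not change it. Hence
$$f(e)=[y,{}_nu^e]\in S\subseteq Z(P)\quad(p\nmid e),\qquad f(1)=c,\qquad f(0)=1. \tag{2}$$
So $f$ takes at most $m$ values on $\{e:p\nmid e\}$. Let $H=\langle u,a\rangle\le P$; all $f(e)$ lie in $H$.

**Example 4 ($n=2$, $H$ of class at most $2$).** Here $f(e)=b_0(e)^{-1}u^{-e}b_0(e)u^e=[a^{-e},u^e]=[a,u]^{-e^2}$, so $c=[a,u]^{-1}$ and $f(e)=c^{e^2}$. If $c$ has order $p^r>1$, the squares have index at most $4$ in $(\mathbb Z/p^r)^\times$. So $\varphi(p^r)\le4m$, and $p^r\le2\varphi(p^r)\le8m$.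

In general one wants to know that $f$ is "polynomial in $e$".

**Definition (degree).** For a group $G$ and $g:\mathbb Z\to G$ put $\partial_hg(e)=g(e+h)g(e)^{-1}$. A sequence $q:\mathbb Z\to G$ is *of degree $\le D$* if all $(D+1)$-fold differences $\partial_{h_1}\cdots\partial_{h_{D+1}}q$ are trivial.

For example $e\mapsto t^e$ has degree $\le1$, since $\partial_h$ of it is the constant $t^h$. If $[a,u]$ is central, $e\mapsto[a^e,u^e]=[a,u]^{e^2}$ has degree $\le2$.

**Lemma 3.** For $D,m\ge1$ there is $\kappa=\kappa(D,m)\ge1$ such that: if $M$ is an abelian group, $q:\mathbb Z\to M$ has degree $\le D$, $q(0)=0$, and for some prime $p$ the map $q$ takes at most $m$ values on $\{e:p\nmid e\}$, then $\kappa q(e)=0$ for all $e\in\mathbb Z$.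

**Proof.** If $p>mD+1$ consider the integers $1,\dots,mD+1$; if $p\le mD+1$ consider $1+pj$, $0\le j\le mD$. These are $mD+1$ integers prime to $p$, of size bounded in terms of $m,D$. By the pigeonhole principle $q$ takes one value $\mu_0$ at $D+1$ of them, say $e_0,\dots,e_D$. By Newton's formula $q(e)=\sum_{i\le D}\binom eiq_i$ with $q_i\in M$, so $D!\,q(e)=\sum_{i=0}^De^ir_i$ with $r_i\in M$. The equations
$$(r_0-D!\mu_0)+\sum_{i=1}^De_j^ir_i=0\qquad(0\le j\le D)$$
form a Vandermonde system. Multiplying by the adjugate matrix gives $\Delta r_i=0$ for $i\ge1$ and $\Delta(r_0-D!\mu_0)=0$, where $\Delta=\prod_{i<j}(e_j-e_i)\ne0$. So $\Delta D!\,(q(e)-\mu_0)=0$ for all $e$. Taking $e=0$ gives $\Delta D!\mu_0=0$, and then $\Delta D!\,q(e)=0$. For given $m,D$ only finitely many $\Delta$ occur, so a common multiple $\kappa$ of the numbers $\Delta D!$ exists. $\square$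

The control of degrees rests on the theorem of Lazard and Leibman (Leibman, *Polynomial mappings of groups*, Israel J. Math. 129 (2002); Green–Tao, Ann. of Math. 175 (2012)): let $G=G_0=G_1\ge G_2\ge\cdots$ with $[G_i,G_j]\le G_{i+j}$ and $G_r=1$ for some $r$. Then the sequences $g:\mathbb Z\to G$ such that $\partial_{h_1}\cdots\partial_{h_i}g$ takes values in $G_i$ for all $i\ge0$ and all $h_j$ form a group under pointwise multiplication.

**Lemma 4.** Let $G$ be nilpotent of class $\le c$ ($c\ge1$), $t\in G$, and let $x:\mathbb Z\to G$ have degree $\le D$, $D\ge1$. Then $e\mapsto t^{-e}x(e)t^e$ has degree $\le cD$. Moreover, products and inverses (any number of factors) of sequences of degree $\le D$ have degree $\le cD$.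

**Proof.** Put $G_0=G$ and $G_i=\gamma_{\lceil i/D\rceil}(G)$ for $i\ge1$. Since $\lceil i/D\rceil+\lceil j/D\rceil\ge\lceil(i+j)/D\rceil$, we have $[G_i,G_j]\le G_{i+j}$ (clear if $i$ or $j$ is $0$). Also $G_1=\dots=G_D=G$ and $G_{cD+1}=\gamma_{c+1}(G)=1$. A sequence of degree $\le D$ satisfies the condition of the theorem: for $i\le D$ it is empty, and for $i>D$ the $i$-fold differences are trivial. This includes $e\mapsto t^{\pm e}$. So the sequences in question satisfy it too, and their $(cD+1)$-fold differences lie in $G_{cD+1}=1$. $\square$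

These lemmas suggest a direct attack on Theorem 5. Suppose $H$ has class $\le d$, $d\ge1$. The sequence $f$ is a product of sequences $u^{\pm e}$, $a^{\pm e}$, so by Lemma 4 with $D=1$ the sequence $f$ and all its pointwise powers $f^j$ have degree $\le d$. Let $\kappa=\kappa(d,m)$. By induction $f(e)^{\kappa^i}\in\gamma_{i+1}(H)$ for all $e$. Indeed, if this holds for $i$, then $f^{\kappa^i}$ induces a sequence in the abelian group $\gamma_{i+1}(H)/\gamma_{i+2}(H)$ of degree $\le d$, vanishing at $0$, with at most $m$ values on $\{p\nmid e\}$, and Lemma 3 applies. For $i=d$ we get $c^{\kappa^d}=1$.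

This stops at one point: the exponent depends on the class $d$ of $H$. The finite $p$-group $H$ is nilpotent, but nothing so far bounds its class in terms of $n$. What we do know is an Engel condition. Since $[g,{}_nu']\in S\subseteq Z(P)$,
$$[g,{}_{n+1}u']=1\qquad(g\in P,\ u'\in U), \tag{3}$$
so $(u-1)^{n+1}=(a-1)^{n+1}=0$ on every abelian normal subgroup of $P$, by Lemma 2. One could hope that this alone controls the action of $H$. It does not.

**Example 5 (two unipotent matrices).** Let $B=(\mathbb Z/p^k)^2$ (row vectors), $\alpha=pE_{12}$, $\beta=pE_{21}$, $u=1+\alpha$, $a=1+\beta$. Then $\alpha^2=\beta^2=0$, and $u,a$ generate a finite $p$-group $H$ of matrices congruent to $1$ modulo $p$. But $(\alpha\beta)^C=p^{2C}E_{11}$, so for any fixed $K,C$ we have $K\cdot B\,I_H^C\ne0$ once $p^k\nmid Kp^{2C}$. What this example violates for large $k$ is the Engel condition *inside* $H$. Take $u$ and $a$ over $\mathbb Z$ and let $\ell$ be the line of row vectors fixed by $u$, spanned by $(0,1)$. By Lemma 1(a), $[y,{}_nu]=1$ means $b_{n-1}=u^{-1}$.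 For $n\ge2$ this says that $b_{n-2}$ commutes with $u$, so $\ell b_{n-2}=\ell$. Each $b_i$ with $i\ge1$ is a nontrivial unipotent matrix whose only invariant line is $\ell b_{i-1}$, and the only invariant line of $b_0$ is $\ell y$. So going down we get $\ell b_{n-3}=\ell$, and so on, and finally $\ell y=\ell$ (for $n=1$ this is immediate). But $(0,1)a=(p,1)$, so $\ell a\ne\ell$ and $[a,{}_nu]\ne1$. This remains true modulo $p^k$ for $k$ large.

So the Engel condition must be used for all $y\in P$ and for all conjugates of $u$ and $a$. Also, we shall not bound the class of $H$. Our target is only an exponent, so subgroups of bounded exponent do no harm, and we may replace $u$ by a bounded power.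

## 5. The action of $\langle u,a\rangle$ up to bounded torsion, and the proof of Theorem 5

**Theorem 6.** For every $n\ge3$ there are positive integers $K,C$ with the following property. Let $p$ be any prime, $P$ a finite $p$-group, $U\subseteq P$ a $P$-invariant subset with $u^e\in U$ for $u\in U$, $p\nmid e$, and $[g,{}_nu]=1$ for all $g\in P$, $u\in U$. Let $u,a\in U$, $H=\langle u,a\rangle$, and let $B$ be an abelian normal subgroup of $P$ (written additively). Then $K\cdot B\,I_H^C=0$.

The point is that $K$ and $C$ do not depend on $p$. We first prove Theorem 5 from Theorem 6. We need one more textbook fact, *P. Hall's criterion*: if $N\lhd G$ is nilpotent of class $c$ and $G/N'$ is nilpotent of class $d$, then $G$ is nilpotent of $(c,d)$-bounded class.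

**Proof of Theorem 5.** Let $c,a,f,H$ be as in Section 4.

**Step 1: the case $n=1$.** Here $c=a^{-1}u$, so $a^{-1}=cu^{-1}$ with $c$ central in $P$, and $f(e)=a^{-e}u^e=c^e\in S$ for $p\nmid e$. If $|c|=p^r>1$, then $p^{r-1}(p-1)\le m$, so $|c|\le2m$. Hence $c^{(2m)!}=1$.

From now on $n\ge2$. Put $n'=n+1\ge3$; by (3), $[g,{}_{n'}u']=1$ for $g\in P$, $u'\in U$. Let $K,C$ be as in Theorem 6 for $n'$.

**Step 2: bounded powers that centralize the $K$-torsion.** Let $M_0=K\cdot n'!$. For $1\le i<n'$ the number $\binom{M_0}i=K\frac{n'!}i\binom{M_0-1}{i-1}$ is divisible by $K$. Let $T$ be an abelian normal subgroup of $P$ with $KT=0$. As $(u'-1)^{n'}=0$ on $T$ (Lemma 2), $u'^{M_0}=\sum_{i<n'}\binom{M_0}i(u'-1)^i$ acts as $1$ on $T$. So $W=\langle u'^{M_0}:u'\in U\rangle\lhd P$ centralizes every such $T$.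

**Step 3: a self-centralizing $B$ in $W$.** Let $B$ be maximal among the abelian normal subgroups of $P$ contained in $W$. Then $C_W(B)=B$: otherwise $C_W(B)/B$ is a nontrivial normal subgroup of the $p$-group $P/B$, so it contains a subgroup $D_1/B$ of order $p$ central in $P/B$. Then $D_1\lhd P$, $D_1\le W$, and $D_1$ is abelian, because $B\le Z(D_1)$ and $D_1/B$ is cyclic. This contradicts maximality. Let $T=\{b\in B:b^K=1\}$. It is normal in $P$ and centralized by $W$. By Theorem 6,
$$B\,I_H^C\subseteq T. \tag{4}$$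

**Step 4: the part of $H\cap W$ acting trivially on $B/T$.** Let $N=\{h\in H\cap W:[B,h]\le T\}\lhd H$. By (1) and (4),
$$\gamma_C(H)\cap W\le N. \tag{5}$$
An element $h\in N$ acts on $B$ as $1+\eta_h$ with $B\eta_h\subseteq T$, and $T\eta_h=0$ since $h\in W$. So $\eta_h\eta_{h'}=0$ for $h,h'\in N$. Hence $h^K$ acts as $1+K\eta_h=1$, and elements of $N$ commute in their action on $B$. Therefore $h^K\in C_W(B)=B$ and $[N,N]\le C_W(B)=B$.

**Step 5: a normal subgroup $X$ of $H$ of bounded exponent.** Pass to $\bar P=P/T$. Then $[\bar B,\bar N]=1$, and $Y=[\bar N,\bar N]\le\bar B$ is $\bar H$-invariant and centralized by $\bar N$, so $\bar N$ has class $\le2$. For $h,h'\in\bar N$ we have $[h,h']^K=[h^K,h']=1$, since $h^K\in\bar B$. So $Y$ has exponent dividing $K$. Since $(hh')^K=h^Kh'^K[h',h]^{\binom K2}$, the map $\theta:\bar N\to\bar B/Y$, $\theta(h)=h^KY$, is an $\bar H$-equivariant homomorphism.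

Put $N^{(0)}=N$, $N^{(j+1)}=[N^{(j)},H]\le N^{(j)}$ and $X=N^{(C)}\lhd H$. For $x\in\bar H$ we have $\theta([h,x])=\theta(h^{-1}h^x)=\theta(h)(x-1)$. By induction on $j$ the image of $N^{(j)}$ under $\theta$ lies in $(\bar B/Y)I_H^j$, and $(\bar B/Y)I_H^C=0$ by (4). So for $h\in X$ we have $\bar h^K\in Y$, then $\bar h^{K^2}=1$, then $h^{K^2}\in T$, and finally
$$h^{K^3}=1\qquad(h\in X). \tag{6}$$

**Step 6: a section of bounded class.** Let $\hat u=u^{M_0}\in W\cap H$ and $E=\langle\hat u^h:h\in H\rangle$. Then $E\le H\cap W$ and $E\lhd H$. By (5), $\gamma_C(E)\le\gamma_C(H)\cap W\le N$, and $\gamma_{2C}(E)=[\gamma_C(E),{}_CE]\le X$. Hence $\tilde E=E/(E\cap X)$ satisfies $\gamma_{2C}(\tilde E)=1$, and $H$ acts on $\tilde E$ by conjugation.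

For $t\in\{u^{\pm1},a^{\pm1}\}$ let $\tilde E\rtimes\langle t\rangle$ be the semidirect product with an infinite cyclic group acting as $t$. Since $[g,{}_{n'}u]=[g,{}_{n'}a]=1$ for $g\in E$, we have $(t-1)^{n'}=0$ on $\tilde E/\tilde E'$; for $t=u^{-1}$ use $u^{-1}-1=-u^{-1}(u-1)$, and similarly for $a^{-1}$. In the quotient $(\tilde E/\tilde E')\rtimes\langle t\rangle$ the term $\gamma_{i+1}$, $i\ge1$, is the image of $(t-1)^i$ on $\tilde E/\tilde E'$, so this quotient is nilpotent of class $\le n'$. By Hall's criterion all groups $\tilde E\rtimes\langle t\rangle$ have class at most some $c_1=c_1(n',C)\ge1$.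

**Step 7: a polynomial sequence in this section.** Put $\rho(e)=b_{n-2}(e)\in H$. It is a word of length at most $2^{n-1}$ in letters $t^e$, $t\in\{u^{\pm1},a^{\pm1}\}$, of a form independent of $e$: the length $l_i$ of $b_i$ satisfies $l_0=1$, $l_{i+1}=2l_i+1$. Let
$$h(e)=(\hat u^{-e})^{\rho(e)}\,\hat u^e\in E\qquad(e\in\mathbb Z).$$
Since $b_{n-1}(e)=(u^{-e})^{\rho(e)}$, we have $(u^{-e})^{\rho(e)}=f(e)u^{-e}$. For $p\nmid e$ the element $f(e)$ is central in $P$, and taking $M_0$th powers gives $(\hat u^{-e})^{\rho(e)}=f(e)^{M_0}\hat u^{-e}$. So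
$$h(e)=f(e)^{M_0}\quad(p\nmid e),\qquad h(0)=1. \tag{7}$$
Let $\tilde h:\mathbb Z\to\tilde E$ be the image of $h$. Start with $e\mapsto\tilde u^{-e}$, where $\tilde u$ is the image of $\hat u$; this has degree $\le1$. Conjugate successively by the letters $t^e$ of $\rho(e)$. Each time apply Lemma 4 in $\tilde E\rtimes\langle t\rangle$; the new sequence again takes values in $\tilde E$, and its degree grows at most by the factor $c_1$. So the image of $(\hat u^{-e})^{\rho(e)}$ has degree bounded in terms of $n,C$. By the second part of Lemma 4 in $\tilde E$ there is $D=D(n)$ such that $\tilde h$ and all its powers $\tilde h^j$, $j\ge1$, have degree $\le D$.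

**Step 8: descend the lower central series of $\tilde E$.** Let $\kappa=\kappa(D,m)$. We show by induction on $i\ge0$ that $\tilde h(e)^{\kappa^i}\in\gamma_{i+1}(\tilde E)$ for all $e\in\mathbb Z$. For $i=0$ this is clear. If it holds for $i$, then $\tilde h^{\kappa^i}$ induces a map $\mathbb Z\to\gamma_{i+1}(\tilde E)/\gamma_{i+2}(\tilde E)$ of degree $\le D$ that vanishes at $0$ and takes at most $m$ values on $\{p\nmid e\}$, by (7) and (2). Lemma 3 gives the claim for $i+1$. For $i=2C-1$ we obtain $h(1)^{\kappa^{2C-1}}\in X$. By (6), and (7) with $e=1$, $c^{M_0\kappa^{2C-1}K^3}=1$. So $\mu=M_0\kappa^{2C-1}K^3$ works, and it depends only on $n,m$. $\square$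

## 6. From $p$-groups to characteristic zero: Theorem 6 from a theorem on Lie algebras

In a Lie algebra let $D_x$ be the right operator $zD_x=[z,x]$. It is a derivation, and
$$D_{[x,y]}=D_xD_y-D_yD_x,\qquad D_{xg}=g^{-1}D_xg\ \ (g\text{ an automorphism}),\qquad D_{aD_x^k}=\sum_{i=0}^k(-1)^i\binom ki X^iAX^{k-i}, \tag{8}$$
where $X=D_x$, $A=D_a$. The last formula follows from the first, $D_{[a,x]}=AX-XA$, applied $k$ times. If $D_x$ is nilpotent and the field is $\mathbb Q$, then $\exp(tD_x)$, $t\in\mathbb Q$, is an automorphism.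

**Density.** A polynomial in several variables with coefficients in a $\mathbb Q$-vector space that vanishes on a product of infinite subsets of $\mathbb Q$ has all coefficients $0$: in one variable invert a Vandermonde matrix, then treat one variable at a time. For operator-valued polynomials, apply this to each vector. Consequently, if $D$ is a nilpotent operator and a subspace $M$ is invariant under $\exp(tD)$ for all $t\in\mathbb Q$, then $MD\subseteq M$: for $z\in M$ the polynomial $z\exp(tD)$ vanishes modulo $M$ for all $t\in\mathbb Q$, so its coefficient $zD$ of $t$ lies in $M$.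

**Theorem 7.** Let $n\ge3$, and let $\mathfrak L$ be a Lie algebra over $\mathbb Q$ generated by $X_1,\dots,X_s$ with $D_{X_i}^n=0$. Let $\Gamma=\langle\exp(tD_{X_i}):t\in\mathbb Q,\ i\le s\rangle\le\mathrm{Aut}\,\mathfrak L$, and suppose $\Theta_n(g^{-1}\exp(tD_{X_i})g,\,y)=0$ on $\mathfrak L$ for all $i$, $t\in\mathbb Q$, $g,y\in\Gamma$. Then $\mathfrak L$ is finite-dimensional and nilpotent.

The condition on $\Theta_n$ cannot be dropped. The algebra $\mathfrak{sl}_2$ with basis $e,f,h$, $[e,f]=h$, $[h,e]=2e$, $[h,f]=-2f$, is generated by $e,f$. We have $fD_e=-h$, $fD_e^2=-2e$, $fD_e^3=0$, so $D_e^3=0$, and similarly $D_f^3=0$. But $\mathfrak{sl}_2$ is not nilpotent. This is Example 5 in Lie form.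

Assuming Theorem 7, we prove Theorem 6 by an ultraproduct. Fix a nonprincipal ultrafilter on the positive integers; "for almost all $j$" means for all $j$ in a member of it. Every set of indices or its complement is a member, cofinite sets are members, and if a member is divided into finitely many pieces, exactly one piece is a member. The ultraproduct of groups $G_j$ is their direct product modulo equality for almost all $j$. Identities that hold in almost all $G_j$ hold in the ultraproduct. For example, an ultraproduct of $\mathbb Z/p_j$ with distinct primes $p_j$ is torsion-free: if $k\ne0$ and $kb_j=0$ with $b_j\ne0$, then $p_j\mid k$, which is impossible for almost all $j$.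

**Proof of Theorem 6 from Theorem 7.**

**Step 1: reduce to words in $\alpha=u-1$ and $\beta=a-1$.** By Lemma 2, $\alpha^n=\beta^n=0$ on $B$. So $u^{-1}-1=\sum_{k\ge1}(-\alpha)^k$ and $a^{-1}-1$ act as integer polynomials in $\alpha$, resp. $\beta$, without constant term. By $xy-1=(x-1)(y-1)+(x-1)+(y-1)$ every $h-1$, $h\in H$, acts as an integer combination of nonempty words in $\alpha,\beta$. So $I_H^C$ acts by integer combinations of words of length $\ge C$, and it suffices to find $K,C$ with $KB\omega=0$ for all words $\omega$ of length $C$.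

**Step 2: pass from counterexamples to a $\mathbb Q$-vector space.** Suppose no $K,C$ work for $n$. Then for every $j\ge1$ there are data $(p_j,P_j,U_j,u^{(j)},a^{(j)},B_j)$ and a word $\omega_j$ of length $j$ with $j!\,B_j\omega_j\ne0$. Take ultraproducts $P^*,U^*,B^*$, let $u_1,u_2\in U^*$ be the classes of $(u^{(j)})$ and $(a^{(j)})$, and put $V=B^*\otimes\mathbb Q$, a right $P^*$-module. We claim:
$$\text{for every } C \text{ some word of length } C \text{ in } \alpha=u_1-1,\ \beta=u_2-1 \text{ is nonzero on } V. \tag{9}$$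
Fix $C$. For each $j\ge C$ choose $b_j\in B_j$ with $j!\,b_j\omega_j\ne0$; then the prefix of length $C$ of $\omega_j$ also satisfies $j!\,b_j\cdot(\text{prefix})\ne0$. There are $2^C$ possible prefixes, so almost all $j$ share the same prefix $\omega$. Let $b^*$ be the class of $(b_j)$. For $k\ge1$ and $j\ge k$ we have $k\mid j!$, so $kb_j\omega\ne0$ for almost all $j$, and $kb^*\omega\ne0$. Thus $b^*\omega$ has infinite order, and $V\omega\ne0$.

**Step 3: allow rational exponents.** On $V$ we have $(u_i-1)^n=0$ for $i=1,2$. Let $X_i=\log u_i$; then $X_i^n=0$ and $u_i^e=e^{eX_i}$ for $e\in\mathbb Z$. Let $\mathcal E$ be the set of integers $e$ with $p_j\nmid e$ for almost all $j$. It is infinite. If $p_j=p$ for almost all $j$, then $\mathcal E=\{e:p\nmid e\}$. Otherwise no nonzero $e$ is divisible by $p_j$ for almost all $j$ (one of the finitely many prime divisors of $e$ would equal $p_j$ for almost all $j$), and $\mathcal E=\mathbb Z\setminus\{0\}$. The elements $u_i^e$, $e\in\mathcal E$, and their $P^*$-conjugates lie in $U^*$.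 Let $\hat G=\langle e^{tX_i}:t\in\mathbb Q,\ i=1,2\rangle\le GL(V)$. Then
$$[y,{}_n(e^{tX_i})^g]=1\qquad(g,y\in\hat G,\ t\in\mathbb Q). \tag{10}$$
Indeed, write $g,y$ as products of elements $e^{t_lX_{i_l}}$. The operator $[y,{}_n(e^{tX_i})^g]-1$ is a polynomial in $t$ and the $t_l$. It vanishes for $t\in\mathcal E$, $t_l\in\mathbb Z$, since then $y$ is the image of an element of $P^*$ and $(e^{tX_i})^g$ the image of an element of $U^*$. By density it vanishes identically.

**Step 4: the Lie algebra and the action of $\hat G$.** Let $\mathfrak L$ be the Lie algebra generated by $X_1,X_2$ in $\mathrm{End}(V)$. On $\mathrm{End}(V)$ we have $D_{X_i}^{2n-1}=0$, and $g^{-1}Zg=Z\exp(tD_{X_i})$ for $g=e^{tX_i}$. Hence $\hat G$ acts on $\mathfrak L$ by conjugation. The subspace $\mathrm{span}\{X_i^h:h\in\hat G,\ i=1,2\}\subseteq\mathfrak L$ is invariant under all $\exp(tD_{X_i})$, hence under $D_{X_1},D_{X_2}$ by density. It contains $X_1,X_2$, so it contains all left-normed commutators in them and equals $\mathfrak L$. Put $Z\,\mathrm{Ad}\,g=g^{-1}Zg$.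 Then $\mathrm{Ad}$ is a homomorphism, and $\{\mathrm{Ad}\,g|_{\mathfrak L}:g\in\hat G\}$ is the group $\Gamma$ of Theorem 7.

**Step 5: differentiate the Engel identity in $y$, to obtain the condition on $\Theta_n$.** Let $u=(e^{tX_i})^g$, $y\in\hat G$ and $Z=X_j^h$ with $g,h\in\hat G$. For $\tau\in\mathbb Q$ we have $e^{\tau Z}=(e^{\tau X_j})^h\in\hat G$. Write $x_i=[y,{}_iu]$ and
$$x_i(\tau)=[ye^{\tau Z},{}_iu]=x_i\bigl(1+\tau\delta_i+O(\tau^2)\bigr),$$
which is polynomial in $\tau$. Here $\delta_0=Z$, and
$$x_{i+1}(\tau)=x_i(\tau)^{-1}u^{-1}x_i(\tau)u=(1-\tau\delta_i)\,x_{i+1}\,(1+\tau\delta_i^u)+O(\tau^2)=x_{i+1}\bigl(1+\tau(\delta_i^u-\delta_i^{x_{i+1}})+O(\tau^2)\bigr).$$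
So $\delta_{i+1}=\delta_i(\mathrm{Ad}\,u-\mathrm{Ad}\,x_{i+1})$. By (10), $x_n(\tau)=1$ for all $\tau\in\mathbb Q$, so $0=\delta_n=Z\prod_{i=1}^n(\mathrm{Ad}\,u-\mathrm{Ad}\,x_i)$. The elements $Z$ span $\mathfrak L$ and $\mathrm{Ad}\,x_i=[\mathrm{Ad}\,y,{}_i\mathrm{Ad}\,u]$, so $\Theta_n(\mathrm{Ad}\,u,\mathrm{Ad}\,y)=0$ on $\mathfrak L$, where $\mathrm{Ad}\,u=(\mathrm{Ad}\,g)^{-1}\exp(tD_{X_i})\,\mathrm{Ad}\,g$. With $y=g=1$, $t=1$ all $x_i$ are $1$, so $(\exp D_{X_i}-1)^n=0$. Since $\exp D_{X_i}-1$ is $D_{X_i}$ times a commuting unit, $D_{X_i}^n=0$ on $\mathfrak L$. So Theorem 7 applies, and $\mathfrak L$ is a finite-dimensional nilpotent Lie algebra.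

**Step 6: return to words in $\alpha,\beta$.** By Step 4, $\mathfrak L$ has a basis $e_1,\dots,e_d$ consisting of elements $X_i^h$, and $e_j^n=0$ on $V$. By the Poincaré–Birkhoff–Witt theorem (PBW) the associative algebra $\mathcal A$ (without $1$) generated by $X_1,X_2$ is spanned by the nonempty monomials $e_1^{k_1}\cdots e_d^{k_d}$ with $k_j<n$, so $\dim\mathcal A<\infty$. Let $\mathfrak L$ act on the finite-dimensional algebra $\mathcal A+\mathbb Q1$ by right multiplication. By Lie's theorem, over $\overline{\mathbb Q}$ the action is triangular in a suitable basis, and the diagonal entries are linear functionals on $\mathfrak L$. They vanish on the nilpotent elements $e_j$, hence on $\mathfrak L$. So $\mathcal A$ acts by strictly triangular operators, and applying products to $1$ we get $\mathcal A^k=0$ for some $k$. Since $\alpha=e^{X_1}-1$ and $\beta=e^{X_2}-1$ lie in $\mathcal A$, all words of length $k$ in $\alpha,\beta$ vanish on $V$. This contradicts (9). $\square$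

Because of this compactness argument $K$, $C$ and hence $\nu(n,m)$ are not explicit. Only Theorem 7 remains.

## 7. A minimal infinite-dimensional graded counterexample to Theorem 7

The plan for Theorem 7: in a minimal graded counterexample find $b\ne0$ with $D_b^2=0$. The ideal generated by $b$ is then spanned by such elements, and a theorem of Kostrikin and Zelmanov makes it finite-dimensional, which is a contradiction. No $p$-groups occur from here on, and the letters $P,W,T,U,\dots$ are free for new use.

**Step 1: a graded universal algebra.** We want a grading, so we replace $\mathfrak L$ by a universal algebra. Let $\mathfrak F$ be the free Lie algebra on $X_1,\dots,X_s$, graded by degree. Factor out the ideal generated by all $zD_{X_i}^n$. In the quotient the automorphisms $\exp(tD_{X_i})$ are defined. Let $g,y$ be formal products of such exponentials with arbitrary parameters $t_j$. Then $\Theta_n(g^{-1}\exp(tD_{X_i})g,y)$ is a polynomial in $t$ and the $t_j$. Every parameter occurs only in a product with some $D_{X_l}$,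 so the coefficient of a monomial of total degree $r$ in the parameters is a linear combination of products of exactly $r$ operators $D_{X_l}$. Hence it is homogeneous of degree $r$. Factor out the ideal generated by the images of all these coefficients (for all formal words $g,y$ and all $i$). This ideal is graded, and we obtain a graded Lie algebra $\mathfrak M=\bigoplus_{d\ge1}\mathfrak M_d$ generated by $\mathfrak M_1=\mathrm{span}(X_i)$, in which all these coefficients and all $D_{X_i}^n$ vanish. So $\mathfrak M$ and each of its quotients by an ideal satisfy the hypotheses of Theorem 7.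

By density the coefficients vanish on $\mathfrak L$, so $\mathfrak L$ is a quotient of $\mathfrak M$. If $\dim\mathfrak M<\infty$, then $\mathfrak M$, being positively graded, is nilpotent, and $\mathfrak L$ is finite-dimensional and nilpotent. So it suffices to show $\dim\mathfrak M<\infty$. Suppose not.

**Step 2: make every nonzero graded ideal large.** Consider the graded ideals of infinite codimension; $0$ is one. Suppose the union of a chain of graded ideals $I_\lambda$ has finite codimension. Being graded, it contains some $\mathfrak M_k$, $k\ge1$. This is finite-dimensional, so it lies in one member $I_\lambda$. As $\mathfrak M_{j+1}=[\mathfrak M_j,\mathfrak M_1]$, we get $I_\lambda\supseteq\mathfrak M_j$ for all $j\ge k$, so $I_\lambda$ has finite codimension. Hence unions of chains of graded ideals of infinite codimension have infinite codimension, and by Zorn's lemma there is a graded ideal maximal among those of infinite codimension. Let $\mathfrak N$ be the corresponding quotient. It is infinite-dimensional, graded, generated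 by $X_1,\dots,X_s$ in degree $1$, satisfies the hypotheses of Theorem 7, and *every nonzero graded ideal of $\mathfrak N$ has finite codimension*. From now on $\Gamma$ denotes the group of Theorem 7 for $\mathfrak N$.

## 8. Admissible sets and the descent to $D_w^3=0$

We want elements $w$ with small nilpotency index of $D_w$ that still satisfy the condition on $\Theta_n$. This condition must survive when new elements are added.

**Definition (admissible set).** A set $\mathcal W\subseteq\mathfrak N$ of elements $w$ with $D_w$ nilpotent is *admissible* if, with $\Gamma_{\mathcal W}=\langle\exp D_w:w\in\mathcal W\rangle$: it spans $\mathfrak N$; $\mathbb Q\mathcal W\subseteq\mathcal W$; $\mathcal W\Gamma_{\mathcal W}=\mathcal W$; and $\Theta_n(\exp D_w,y)=0$ for $w\in\mathcal W$, $y\in\Gamma_{\mathcal W}$.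

Taking $y=1$ gives $(\exp D_w-1)^n=0$, hence $D_w^n=0$ for all $w\in\mathcal W$. The definition makes sense in any Lie algebra over $\mathbb Q$. In a Lie algebra of class $2$ the whole algebra is admissible: $D_wD_{w'}=0$, so $\exp D_w=1+D_w$, the group $\Gamma_{\mathcal W}$ is abelian, all $[y,{}_iu]$ with $i\ge1$ are $1$, and $\Theta_n=D_w^n=0$.

The set $\mathcal W_0=\bigcup_i\mathbb QX_i\Gamma$ is admissible in $\mathfrak N$. Indeed $\exp D_{tX_ig}=g^{-1}\exp(tD_{X_i})g$, so $\Gamma_{\mathcal W_0}=\Gamma$, and the condition on $\Theta_n$ is the hypothesis. Its span is $\Gamma$-invariant, hence by density invariant under all $D_{X_i}$, and it contains the $X_i$; so it is $\mathfrak N$.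

**Lemma 8 (enlargement).** Let $\mathcal W$ be admissible, $x,z\in\mathcal W$, $D_x^m=0$, $w_0=zD_x^{m-1}$. Then there is an admissible $\mathcal W'\supseteq\mathcal W\cup\{w_0\}$.

**Proof.** The idea is that $w_0$ is a limit of elements of $\mathcal W$. Put
$$w(\tau)=(m-1)!\sum_{j<m}\tau^{m-1-j}\,zD_x^j/j!.$$
Then $w(0)=w_0$, and for $\tau\in\mathbb Q^\times$ we have $w(\tau)=(m-1)!\,\tau^{m-1}z\exp(D_{x/\tau})\in\mathcal W$. The polynomial $D_{w(\tau)}^n$ in $\tau$ vanishes for $\tau\ne0$, so identically. In particular $D_{w_0}^n=0$, and $\exp(tD_{w(\tau)})=\sum_{k<n}t^kD_{w(\tau)}^k/k!$ is polynomial in $\tau$.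

Let $\Gamma'=\langle\Gamma_{\mathcal W},\exp(tD_{w_0}):t\in\mathbb Q\rangle$ and $\mathcal W'=(\mathcal W\cup\mathbb Qw_0)\Gamma'$. By (8), $\exp D_{wg}=g^{-1}\exp(D_w)g$, so $\Gamma_{\mathcal W'}=\Gamma'$. Clearly $\mathcal W'$ spans and is closed under scalars and under $\Gamma'$, and all $D_{w'}$ are nilpotent. Given $w'\in\mathcal W'$ and $y\in\Gamma'$, express them through elements of $\mathcal W$, elements of $\Gamma_{\mathcal W}$, the element $w_0$, and factors $\exp(tD_{w_0})$. Replacing $w_0$ by $w(\tau)$ everywhere gives $w'(\tau)$, $y(\tau)$ with $w'(\tau)\in\mathcal W$, $y(\tau)\in\Gamma_{\mathcal W}$ for $\tau\in\mathbb Q^\times$. All operators involved, and their inverses, are polynomial in $\tau$. So $\Theta_n(\exp D_{w'(\tau)},y(\tau))$ is a polynomial in $\tau$ that vanishes on $\mathbb Q^\times$, hence at $\tau=0$. That is $\Theta_n(\exp D_{w'},y)=0$. $\square$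

**Lemma 9 (descent).** If $m\ge4$, $D_x^m=0$ and $w=zD_x^{m-1}$, then $D_w^{m-1}=0$.

**Proof.** Write $X=D_x$, $Z=D_z$.

**Step 1: which $X^iAX^j$ vanish.** For $a\in\mathfrak N$, $A=D_a$, the linear map $\mathbb Q[L,R]\to\mathrm{End}\,\mathfrak N$, $L^iR^j\mapsto X^iAX^j$, has as kernel an ideal, since $L$ and $R$ correspond to the commuting operations of left and right multiplication by $X$. The kernel contains $\mathfrak a=(L^m,R^m,(R-L)^m)$, since $(R-L)^m\mapsto D_{aD_x^m}=0$ by (8). We claim that the degree $t$ part satisfies $\mathfrak a_t=\mathbb Q[L,R]_t$ if $2t\ge3m-2$ (so $t\ge m$). Otherwise take a nonzero functional $\phi$ on $\mathbb Q[L,R]_t$ vanishing on $\mathfrak a_t$, and let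
$$F(\xi,\eta)=\phi\bigl((\xi L+\eta R)^t\bigr)=\sum_i\binom ti\xi^i\eta^{t-i}\phi(L^iR^{t-i})\ne0.$$
As $\phi$ kills multiples of $L^m$, only $i\le m-1$ occurs, so $\eta^{t-m+1}$ divides $F$. As it kills multiples of $R^m$, $\xi^{t-m+1}$ divides $F$. Writing $\xi L+\eta R=(\xi+\eta)R-\xi(R-L)$, we see that $(\xi+\eta)^{t-m+1}$ divides $F$ too. These are powers of pairwise coprime forms, so $3(t-m+1)\le t$, i.e. $2t\le3m-3$, a contradiction. Hence
$$X^iAX^j=0\quad\text{whenever } i+j>(3m-3)/2. \tag{11}$$

**Step 2: count exponents in $D_w^{m-1}$.** By (8), $D_w=\sum_i(-1)^i\binom{m-1}iX^iZX^{m-1-i}$. So $D_w^{m-1}$ is a combination of words $X^{a_0}ZX^{a_1}Z\cdots ZX^{a_{m-1}}$ with $\sum a_i=(m-1)^2$. In a nonzero word all $a_i\le m-1$ and $a_i+a_{i+1}\le\lfloor(3m-3)/2\rfloor$. There are $m$ exponents.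

* For $m$ even, pair them: $\sum a_i\le\frac m2\cdot\frac{3m-4}2=(m-1)^2-\frac{(m-2)^2}4<(m-1)^2$, impossible.
* For $m\ge7$ odd: $\sum a_i\le\frac{m-1}2\cdot\frac{3(m-1)}2+(m-1)=(m-1)\frac{3m+1}4<(m-1)^2$, impossible.
* For $m=5$: $\sum a_i=16$, $a_i\le4$, $a_i+a_{i+1}\le6$. Pairing as $(a_0a_1)(a_2a_3)a_4$ and as $a_0(a_1a_2)(a_3a_4)$ gives equality throughout, so $(a_i)=(4,2,4,2,4)$.

**Step 3: the word left over for $m=5$.** Multiplying $(L-R)^5\in\mathfrak a$ by $L$ and by $R$ and dropping multiples of $L^5,R^5$ gives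
$$10L^4R^2-10L^3R^3+5L^2R^4\in\mathfrak a,\qquad -5L^4R^2+10L^3R^3-10L^2R^4\in\mathfrak a .$$
Their sum $5L^4R^2-5L^2R^4$ shows $X^4ZX^2=X^2ZX^4$. So $X^4ZX^2ZX^4\cdots=X^2Z(X^4ZX^4)\cdots=0$ by (11). $\square$

**Conclusion of the descent.** Start with $0\ne w\in\mathcal W_0$. As long as the exact nilpotency index $m$ of $D_w$ is $\ge4$, pick $z$ in the current admissible set with $zD_w^{m-1}\ne0$ (the set spans $\mathfrak N$), enlarge the admissible set by $zD_w^{m-1}$ (Lemma 8), and replace $w$ by $zD_w^{m-1}$. The index drops by Lemma 9. We arrive at an admissible $\mathcal W$ and $0\ne w\in\mathcal W$ with $D_w^3=0$.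

The descent itself cannot go further: for $m=3$ in $\mathfrak{sl}_2$ with $x=e$, $z=f$ we get $w=fD_e^2=-2e$ and $D_w^2=4D_e^2\ne0$. To reach $D_b^2=0$ we must use the condition on $\Theta_n$ again.

## 9. The Jordan algebra of $w$ and an element $b\ne0$ with $D_b^2=0$

A *Jordan algebra* is a commutative algebra with $(x^2\bullet y)\bullet x=x^2\bullet(y\bullet x)$. The main example is an associative algebra with $a\bullet b=\frac12(ab+ba)$; subalgebras of such are called *special*. Jordan algebras over $\mathbb Q$ are power-associative. Put $U_xy=2x\bullet(x\bullet y)-(x\bullet x)\bullet y$. In the special case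
$$U_ca=\tfrac12(c^2a+2cac+ac^2)-\tfrac12(c^2a+ac^2)=cac .$$
We use two published facts.

**Fact (Fernández López–García–Gómez Lozano, *The Jordan algebras of a Lie algebra*, J. Algebra 308 (2007)).** If $L$ is a Lie algebra over a field of characteristic $0$ and $D_w^3=0$, then $\mathrm{Ker}=\{x:xD_w^2=0\}$ is an ideal of the algebra $(L,\bullet)$, $x\bullet y=\frac12[[x,w],y]$, and $L/\mathrm{Ker}$ is a Jordan algebra.

**Fact (Shirshov–Cohn).** Jordan algebras over a field of characteristic $\ne2$ generated by two elements are special.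

For $\mathfrak{sl}_2$ and $w=e$ we have $\mathrm{Ker}=\mathrm{span}(e,h)$, and $f\bullet f=\frac12[[f,e],f]=\frac12[-h,f]=f$. So $L/\mathrm{Ker}$ is $\mathbb Q$ with its usual product.

**Lemma 10.** There is $0\ne b\in\mathfrak N$ with $D_b^2=0$.

**Proof.** Let $\mathcal W$ and $w$ be as at the end of Section 8. If $D_w^2=0$ take $b=w$. Otherwise let $W=D_w$ and $P=W^2\ne0$; $W^3=0$.

**Step 1: basic relations.** For $A=D_a$, (8) gives $0=D_{aW^3}=-3WAW^2+3W^2AW$, so $W^2AW=WAW^2$. Multiplying by $W$ on the left gives $W^2AW^2=0$. Hence, for $A=D_a$, $B=D_{a'}$,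
$$W^2AW=WAW^2,\qquad PAP=0,\qquad PABP=PBAP,\qquad P^2=0; \tag{12}$$
the third holds because $[A,B]=D_{[a,a']}$, so $P[A,B]P=0$.

**Step 2: extract a nil condition from $\Theta_n$.** For $s\in\mathbb Q$ and $y\in\Gamma_{\mathcal W}$ put $u=\exp(sW)=\exp D_{sw}$. By Lemma 1(b), $\alpha y\alpha b_0\alpha\cdots b_{n-3}\alpha=0$, and by density this is a polynomial identity in $s$. Here $\alpha=sW+\frac{s^2}2P$ and $u^{\pm1}=1\pm sW+\frac{s^2}2P$. Put $Z_y=y^{-1}Py$, $d_i=2(2^{i+1}-1)$, $\beta_i=Z_y(PZ_y)^{2^i-1}$. We claim that $b_i$ and $b_i^{-1}$ have degree $\le d_i$ in $s$, and that in both the coefficient of $s^{d_i}$ is $2^{-d_i/2}\beta_i$. For $i=0$, $b_0^{\pm1}=y^{-1}u^{\mp1}y$ has degree $\le2$ with coefficient $\frac12Z_y$ of $s^2$. For the induction step use $b_{i+1}^{\pm1}=b_i^{-1}u^{\mp1}b_i$, $d_{i+1}=2d_i+2$ and $\beta_{i+1}=\beta_iP\beta_i$. The coefficient of the top possible degree in our identity therefore gives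
$$PyP\beta_0P\beta_1P\cdots\beta_{n-3}P=0 .$$
Since $\beta_iP=(Z_yP)^{2^i}$, this reads $PyP\,(y^{-1}PyP)^{N-1}=0$ with $N=2^{n-2}$. Multiplying by $y^{-1}$ on the right,
$$(PQ)^N=0\quad\text{with } Q=yPy^{-1},\ \text{ for all } y\in\Gamma_{\mathcal W}. \tag{13}$$

As a check, (13) fails in $\mathfrak{sl}_2$ for $w=e$, as it must. There the group generated by the $\exp(tD_e)$, $\exp(tD_f)$ contains $y$ with $ey^{-1}=\pm f$. Then $Q=D_{ey^{-1}}^2=D_f^2$, and $fPQ=-2eD_f^2=4f$.

**Step 3: linearize (13).** We want a condition valid for all of $\mathfrak N$. Let $r=4N$ and $y=\exp(t_1Z_1)\cdots\exp(t_rZ_r)$, where $Z_i=D_{z_i}$, $z_i\in\mathcal W$, $t_i\in\mathbb Q$. By density the coefficient of $t_1\cdots t_r$ in $(PQ)^NP=0$ vanishes: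
$$\sum_{S_1\sqcup\dots\sqcup S_N=[r]}PQ_{S_1}PQ_{S_2}P\cdots Q_{S_N}P=0,\qquad Q_S=\sum_{S=A\sqcup B}(-1)^{|B|}Z_A\,P\,Z_B^{\mathrm{rev}},$$
where $[r]=\{1,\dots,r\}$, $Z_A$ is the product in increasing order and $Z_B^{\mathrm{rev}}$ in decreasing order. By (12), $PZ_AP\,Z_B^{\mathrm{rev}}P=0$ unless $|A|,|B|\ge2$. Since $r=4N$, only the terms with all $|S_i|=4$ and $|A_i|=|B_i|=2$ survive, all with sign $+$. The identity "sum of the surviving terms equals $0$" is multilinear in $z_1,\dots,z_r$, hence valid for all $z_i\in\mathfrak N$, because $\mathcal W$ spans $\mathfrak N$. Putting all $z_i=z$, $Z=D_z$, every term is $(PZ^2)^{2N}P$. So a positive integer times this operator vanishes, and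
$$(PZ^2)^{2N}P=0\qquad\text{for all } z\in\mathfrak N. \tag{14}$$

**Step 4: translate (14) into the Jordan algebra.** Let $J=\mathfrak N/\mathrm{Ker}$ with $\mathrm{Ker}=\{x:xP=0\}$; $J\ne0$ as $P\ne0$. Let $X=D_x$. We have $x\bullet y=-\frac12yD_{[x,w]}=\frac12y(WX-XW)$. Since $x\bullet x=\frac12[[x,w],x]$, also $(x\bullet x)\bullet y=-\frac12yD_{[x\bullet x,w]}=-\frac14yD_{[[[x,w],x],w]}$. By (8),
$$D_{[[x,w],x]}=2XWX-WX^2-X^2W,\qquad D_{[[[x,w],x],w]}=2XWXW-X^2W^2-2WXWX+W^2X^2 .$$
Hence
$$(U_xy)P=\tfrac12y(WX-XW)^2W^2+\tfrac14y(2XWXW-X^2W^2-2WXWX+W^2X^2)W^2 .$$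
In $(WX-XW)^2W^2=WXWXW^2-WX^2W^3-XW^2XW^2+XWXW^3$ only the first term survives, by $W^3=0$ and (12). So
$$(U_xy)P=\tfrac12yWXWXW^2-\tfrac12yWXWXW^2+\tfrac14yPX^2P=\tfrac14yPX^2P,$$
that is, $U_xy\equiv\frac14yPX^2$ modulo $\mathrm{Ker}$. The map $y\mapsto yPX^2$ kills $\mathrm{Ker}$, so we may iterate: $U_x^{2N}y\equiv4^{-2N}y(PX^2)^{2N}$. By (14) the right side lies in $\mathrm{Ker}$. Thus $U_x^{2N}=0$ on $J$ for all $x\in J$. By power-associativity $U_xx^k=x^{k+2}$, so
$$x^{4N+1}=U_x^{2N}x=0\qquad(x\in J).$$

**Step 5: an element $\zeta\ne0$ of $J$ with $U_\zeta=0$.** Let $m\ge2$ be minimal with $x^m=0$ for all $x\in J$, and choose $x$ with $\zeta:=x^{m-1}\ne0$. For $a\in J$ the subalgebra generated by $x,a$ is special by Shirshov–Cohn. In an associative algebra containing it, Jordan powers are associative powers and $U_ca=cac$. The $\lambda$-coefficient of $(x+\lambda a)^m=0$ ($\lambda\in\mathbb Q$) is $\sum_{i=0}^{m-1}x^iax^{m-1-i}=0$. Multiply on the left by $x^{m-1}$: as $x^m=0$, only $i=0$ survives, and $x^{m-1}ax^{m-1}=0$,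 i.e. $U_\zeta a=0$. As $a$ is arbitrary, $U_\zeta=0$.

**Step 6: return to $\mathfrak N$.** Lift $\zeta$ to $\hat z\in\mathfrak N$, let $\hat Z=D_{\hat z}$ and $b=\hat zP$. Then $b\ne0$, since $\zeta\ne0$. By Step 4 and $U_\zeta=0$ we have $P\hat Z^2P=0$. By (8), $D_b=\hat ZW^2-2W\hat ZW+W^2\hat Z$. Expand the square with $W^3=0$ and $W^2\hat ZW^2=0$:
$$D_b^2=W^2\hat Z^2W^2-2W\hat ZW\hat ZW^2-2W^2\hat ZW\hat ZW+4W\hat ZW^2\hat ZW .$$
Since $W\hat ZW^2=W^2\hat ZW$, the second and third terms are each $-2W\hat ZW^2\hat ZW$, and they cancel the fourth. So $D_b^2=P\hat Z^2P=0$. $\square$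

## 10. An ideal spanned by sandwiches: the end of the proof of Theorem 7

**Definition (sandwich).** An element $b$ of a Lie algebra is a *sandwich* if $D_b^2=0$ and $D_bD_aD_b=0$ for all $a$.

In characteristic $0$ the condition $D_b^2=0$ suffices, because by (8) $0=D_{aD_b^2}=D_aD_b^2-2D_bD_aD_b+D_b^2D_a$. In a Lie algebra of class $2$ every element is a sandwich; in $\mathfrak{sl}_2$ the element $e$ is not, since $fD_e^2=-2e$.

**Fact (Kostrikin–Zelmanov, *A theorem on sandwich algebras*, Proc. Steklov Inst. Math. 183 (1991)).** A Lie algebra generated by finitely many sandwiches is nilpotent.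

**Step 1: the ideal generated by $b$ is spanned by sandwiches.** Let $b$ be as in Lemma 10. If $b_d$ is its lowest nonzero homogeneous component, the lowest component of $D_b^2=0$ gives $D_{b_d}^2=0$. So assume that $b$ is homogeneous, and let $I$ be the ideal generated by $b$. It is graded and nonzero, so $\dim\mathfrak N/I<\infty$ by Step 2 of Section 7. The subspace $\mathrm{span}(b\Gamma)\subseteq I$ is $\Gamma$-invariant, hence invariant under all $D_{X_i}$ by density, hence an ideal, because the $X_i$ generate $\mathfrak N$. So $I=\mathrm{span}(b\Gamma)$. By (8), $D_{bg}^2=g^{-1}D_b^2g=0$, so all elements of $b\Gamma$ are sandwiches.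

**Step 2: $I/[I,I]$ is finite-dimensional.** Choose $w_1,\dots,w_d\in\mathcal W_0$ whose images form a basis of $\mathfrak N/I$; this is possible because $\mathcal W_0$ spans $\mathfrak N$. Here $U(\cdot)$ denotes the universal enveloping algebra. By PBW, $U(\mathfrak N)=\sum_aw_1^{a_1}\cdots w_d^{a_d}U(I)$. The ideal $I$ is $bU(\mathfrak N)$ for the right action through the operators $D$. As $D_{w_i}^n=0$, and as $I$ maps $I$ into $[I,I]$,
$$I=bU(\mathfrak N)\subseteq\mathrm{span}\{bD_{w_1}^{a_1}\cdots D_{w_d}^{a_d}:a_i<n\}+[I,I].$$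
So $I/[I,I]$ is finite-dimensional. Since $b\Gamma$ spans $I$, it is spanned modulo $[I,I]$ by finitely many $b_1,\dots,b_l\in b\Gamma$.

**Step 3: $I$ is nilpotent and finite-dimensional.** Let $T$ be the Lie algebra generated by $b_1,\dots,b_l$. By Kostrikin–Zelmanov it is nilpotent, of class $c$ say. A nilpotent Lie algebra is generated by any set spanning it modulo its derived algebra. Applied to $I/\gamma_k(I)$ this turns $I=T+[I,I]$ into $I=T+\gamma_k(I)$ for all $k$. Thus $\gamma_{c+1}(I)\subseteq\gamma_{c+1}(T)+\gamma_k(I)=\gamma_k(I)$ for all $k$. The grading is positive, so $\gamma_k(I)$ lives in degrees $\ge k$, and $\bigcap_k\gamma_k(I)=0$. So $\gamma_{c+1}(I)=0$: the algebra $I$ is nilpotent with finite-dimensional abelianization, hence finite-dimensional. As $\dim\mathfrak N/I<\infty$, we get $\dim\mathfrak N<\infty$, a contradiction.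

This proves Theorem 7, and with it Theorems 6, 5, A and B; in particular the Conjecture holds. $\square$
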